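\title{A good symmetric pair that is not a Gelfand pair}

\begin{abstract}
A symmetric pair $(G,H,\theta)$ over a local field $F$ of characteristic zero is called good if the anti-involution $g\mapsto\theta(g^{-1})$ preserves every closed double coset of $H(F)$ in $G(F)$. We disprove the conjecture that every good symmetric pair is a Gelfand pair. Over every non-archimedean $F$ we study a family of good pairs in which $G$ is the spin group of a five-dimensional quadratic space, depending on a quadratic extension $E/F$ and a scalar $q\in F^\times$, and $H(F)\cong\mathrm{SL}_2(E)$. Such a pair is a Gelfand pair exactly when $q$ is a norm from $E$. Otherwise exactly one irreducible admissible representation violates the Gelfand condition, and both of its multiplicities equal $2$. The extra invariant functional is a signed measure on the non-closed double cosets, and the representation that detects it is cut out of the Weil representation.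
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Good pairs and Gelfand pairs}

Let $F$ be a local field of characteristic zero. Algebraic groups are linear and defined over $F$, and the group $G(F)$ of $F$-points carries the analytic topology. A \emph{symmetric pair} is a triple $(G,H,\theta)$ in which $G$ is a reductive group, $\theta$ is an involution of $G$ defined over $F$, and the fixed-point group $H=G^\theta$ is reductive. Let $\sigma(g)=\theta(g^{-1})$; this is an anti-involution of $G$. The pair is \emph{good} if $\sigma(H(F)gH(F))=H(F)gH(F)$ for every double coset $H(F)gH(F)$, $g\in G(F)$, that is closed in $G(F)$.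

An irreducible admissible representation of $G(F)$ means an irreducible admissible smooth representation if $F$ is non-archimedean, and an irreducible admissible smooth Fr\'echet representation of moderate growth if $F$ is archimedean. For such a $\rho$, let $\tilde\rho$ be the contragredient and let $\operatorname{Hom}_{H(F)}(\rho,\mathbb C)$ be the space of $H(F)$-invariant linear functionals on $\rho$, continuous in the archimedean case. The pair $(G,H)$ is a \emph{Gelfand pair} if
\begin{equation}\label{eq:gelfand}
\dim\operatorname{Hom}_{H(F)}(\rho,\mathbb C)\cdot\dim\operatorname{Hom}_{H(F)}(\tilde\rho,\mathbb C)\le 1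
\end{equation}
for every irreducible admissible $\rho$; a product with a factor $0$ is read as $0$. The following conjecture is posed in \cite{talk}.

\begin{quote}
\textbf{Conjecture.} \emph{Any good symmetric pair is a Gelfand pair.}
\end{quote}

The case of a compact group $G(F)$ shows where the conjecture comes from. There every double coset is closed, so in a good pair every bi-$H(F)$-invariant continuous function satisfies $f\circ\sigma=f$. Since $(f_1*f_2)\circ\sigma=(f_2\circ\sigma)*(f_1\circ\sigma)$, the convolution algebra of these functions is commutative. It acts on the space of $H(F)$-fixed vectors of an irreducible $\rho$ through the full endomorphism algebra of that space, which therefore has dimension at most one.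

When $H(F)$ is not compact, functions must be replaced by distributions: for non-archimedean $F$, if every bi-$H(F)$-invariant distribution on $G(F)$ is $\sigma$-invariant, then \eqref{eq:gelfand} holds (this is contained in Proposition~\ref{prop:bessel}). A bi-invariant measure on a closed double coset is a distribution on $G(F)$, and it can be $\sigma$-invariant only if $\sigma$ preserves the coset. So goodness is the first condition that this criterion imposes, and the conjecture says that it is already enough. Two things would have to go wrong together for it to fail. First, an invariant measure on a non-closed double coset moved by $\sigma$ would have to extend to an invariant distribution on $G(F)$. Second, since the criterion is only a sufficient condition, some irreducible representation would have to detect that distribution. In the pairs below all double cosets but four are closed, and one would guess that four cosets of lower dimension are harmless. We show that both things happen.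

\subsection{The results}

Let $F$ be non-archimedean, let $E/F$ be a quadratic field extension with norm $\mathrm N=N_{E/F}$, and let $\chi:F^\times\to\{\pm1\}$ be the quadratic character with kernel $\mathrm N(E^\times)$. Let
\[
V=\Big\{y=\begin{pmatrix}\alpha&\beta\\ \bar\beta&\gamma\end{pmatrix}:\alpha,\gamma\in F,\ \beta\in E\Big\},\qquad \det y=\alpha\gamma-\mathrm N(\beta),
\]
be the four-dimensional quadratic space of Hermitian $2\times2$ matrices; we also write $y=(\alpha,\beta,\gamma)$. Fix $q\in F^\times$ and put
\[
W=Fe\oplus V,\qquad Q(te+y)=qt^2+\det y,\qquad b(x,x')=Q(x+x')-Q(x)-Q(x').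
\]
Let $G=\mathrm{Spin}(W)$, formed in the Clifford algebra with $x^2=Q(x)$ and acting on $W$ by $g\cdot x=gxg^{-1}$. Let $\theta(g)=ege^{-1}$ and $H=G^\theta$. The group $G$ is connected, semisimple and simply connected, an inner form of $\mathrm{Sp}_4$, and $H\cong\operatorname{Res}_{E/F}\mathrm{SL}_2$ (Proposition~\ref{prop:pair}).

\begin{theorem}\label{thm:A}
The triple $(G,H,\theta)$ is a good symmetric pair for every $q$. If $q\notin\mathrm N(E^\times)$, it is not a Gelfand pair. Hence the conjecture is false, and it fails over every non-archimedean local field of characteristic zero.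
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] $(G,H)$ is a Gelfand pair if and only if $q\in\mathrm N(E^\times)$.
\item[(2)] If $q\notin\mathrm N(E^\times)$, there is, up to isomorphism, exactly one irreducible admissible representation $\rho_0$ of $G(F)$ with $\dim\operatorname{Hom}_{H(F)}(\rho_0,\mathbb C)\cdot\dim\operatorname{Hom}_{H(F)}(\tilde\rho_0,\mathbb C)>1$. Both dimensions equal $2$, and $\rho_0$ is unitarizable.
\item[(3)] If $q\notin\mathrm N(E^\times)$, the pairs $(G^n,H^n,\theta^n)$ are good, and for them the product of the two dimensions can be at least $4^n$. So there is no universal bound for good pairs.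
\end{enumerate}
\end{theorem}

Nothing is claimed here about archimedean $F$.

\subsection{The method}

The space $G(F)/H(F)$ is the quadric $X=\{Q=q\}$, and double cosets are $H(F)$-orbits on $X$. Section~\ref{sec:pair} lists them: one for each value $t\ne\pm1$ of the $e$-coordinate, and over $t=\pm1$ a translate of the null cone of $V$, which consists of the vertex and two non-closed orbits $N_+$ and $N_-$. Section~\ref{sec:signs} builds from the invariant measures of $N_\pm$ an invariant distribution $D$ on $X$ and shows, by comparing two signs, that when $\chi(q)=-1$ every $G(F)$-stable space of test functions on which $D\ne0$ carries two independent invariant functionals. The real difficulty is to find such a space that is irreducible. Section~\ref{sec:weil} cuts out a candidate $\Pi$ with the Weil representation, and Section~\ref{sec:semisimple} shows that $\Pi$ is a direct sum of irreducible representations; this proves Theorem~\ref{thm:A}. Section~\ref{sec:skew}, which is needed only for Theorem~\ref{thm:B}, determines all bi-invariant distributions that change sign under $\sigma$.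

\section{Background}\label{sec:background}

From now on $F$ is non-archimedean, with ring of integers $\mathfrak o$, maximal ideal $\mathfrak p=\varpi\mathfrak o$ and normalized absolute value $|\cdot|$; on $E$ the normalized absolute value is $|\lambda|_E=|\mathrm N\lambda|$. We write $G$, $H$, $X$ also for their sets of $F$-points.

\subsection{Distributions}

An \emph{$\ell$-space} is a Hausdorff, locally compact, totally disconnected space. For such a space $Y$, $\mathcal S(Y)$ is the space of locally constant compactly supported complex functions, and $\mathcal S^*(Y)$, the space of \emph{distributions}, is its full linear dual. A distribution that is nonnegative on nonnegative functions is a positive Radon measure. We use three standard facts.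

\begin{itemize}
\item[(D1)] If $Y_1\subset Y$ is closed, the sequence $0\to\mathcal S(Y\setminus Y_1)\to\mathcal S(Y)\to\mathcal S(Y_1)\to0$ is exact. So the distributions on $Y$ supported in $Y_1$ are exactly the distributions on $Y_1$; there are no transversal derivatives, and a distribution supported at a point $x$ is a multiple of the Dirac measure $\delta_x$.
\item[(D2)] Let $\Gamma$ be an $\ell$-group that is a countable union of compact sets and acts continuously and transitively on an $\ell$-space $Y$. Then $\Gamma/\Gamma_y\to Y$ is a homeomorphism. The $\Gamma$-invariant distributions on $Y$ are either only $0$ or the multiples of one positive measure, because they pull back to left invariant distributions on $\Gamma$, that is, to multiples of Haar measure. The second case occurs if $\Gamma$ and $\Gamma_y$ are unimodular.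
\item[(D3)] (Localization principle \cite{Ber}.) Let $\pi:Y\to Y'$ be a continuous map of $\ell$-spaces and let $\mathcal L\subset\mathcal S^*(Y)$ be a weakly closed subspace that is stable under multiplication by locally constant functions on $Y'$. Then $\mathcal L$ is the closure of the span of the subspaces $\mathcal L\cap\mathcal S^*(\pi^{-1}(z))$, $z\in Y'$.
\end{itemize}

We shall apply (D2) and (D3) twice in the following form.

\begin{lemma}\label{lem:noskew}
Let $\Gamma$ be as in \emph{(D2)}, acting continuously on an $\ell$-space $Y$, and let $\pi:Y\to Y'$ be a continuous map of $\ell$-spaces whose nonempty fibers are single $\Gamma$-orbits. Let $\beta$ be a homeomorphism of $Y$ that normalizes the group of transformations defined by $\Gamma$ and satisfies $\pi\circ\beta=\pi$. Then the only $\Gamma$-invariant distribution $S$ on $Y$ with $S(f\circ\beta)=-S(f)$ for all $f$ is $S=0$.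
\end{lemma}

\begin{proof}
The space $\mathcal L$ of such $S$ is weakly closed, and it is stable under multiplication by locally constant functions of $\pi$ because $\pi$ is invariant under $\Gamma$ and $\beta$. By (D3) it suffices to treat one fiber. If the fiber has a nonzero invariant distribution, it is a multiple of a positive invariant measure $\mu$. Then $f\mapsto\mu(f\circ\beta)$ is again positive and $\Gamma$-invariant, so it equals $\kappa\mu$ with $\kappa>0$, and $\kappa\ne-1$.
\end{proof}

\subsection{Representations}

Let $\Gamma$ be a unimodular $\ell$-group. A representation $\pi$ of $\Gamma$ is \emph{smooth} if every vector has an open stabilizer and \emph{admissible} if moreover $\dim\pi^K<\infty$ for every compact open subgroup $K$. The contragredient $\tilde\pi$ is the space of smooth vectors in the dual. The Hecke algebra $\mathcal S(\Gamma)$ acts by $\pi(f)=\int f(g)\pi(g)\,dg$, and $e_K=\mathrm{vol}(K)^{-1}1_K$ projects onto $\pi^K$; in particular $\pi\mapsto\pi^K$ is exact. We call a smooth representation \emph{unitary} if it has an invariant positive definite Hermitian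 form.

\begin{itemize}
\item[(R1)] Let $\pi$ be admissible and unitary. Then $v\mapsto(\,\cdot\,,v)$ identifies the complex conjugate $\bar\pi$ with $\tilde\pi$, and every subrepresentation $\pi'$ has an orthogonal complement; both statements reduce to the finite-dimensional spaces $\pi^K$ because $e_K$ is self-adjoint. A module in which every submodule has a complement is a direct sum of simple modules, so $\pi$ is a direct sum of irreducible representations.
\item[(R2)] If $\pi$ is irreducible and admissible, then $\operatorname{End}_\Gamma(\pi)=\mathbb C$, the representation $\tilde\pi$ is irreducible and admissible, and $\tilde{\tilde\pi}=\pi$. An outer tensor product of irreducible admissible representations is irreducible and admissible.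
\item[(R3)] For admissible $\pi$ the operator $\pi(f)$ lies in $\pi\otimes\tilde\pi$, where $v\otimes\zeta$ is the operator $x\mapsto\langle\zeta,x\rangle v$. If $\pi_1,\dots,\pi_k$ are pairwise non-isomorphic irreducible admissible representations, then $f\mapsto(\pi_i(f))_i$ maps $\mathcal S(\Gamma)$ onto $\bigoplus_i\pi_i\otimes\tilde\pi_i$ (the density theorem).
\end{itemize}

\subsection{Spin groups}

In the Clifford algebra of $W$ we have $xx'+x'x=b(x,x')$. The group $\mathrm{Spin}(W)$ consists of the even elements $g$ with $gWg^{-1}=W$ and $gg^\dagger=1$, where $\dagger$ reverses the order of products of vectors. The map $\mathrm{Spin}(W)\to\mathrm{SO}(W)$ is a central isogeny with kernel $\{\pm1\}$, and it is the simply connected cover when $\dim W\ge3$. For $u\in W$ with $Q(u)\ne0$ let $r_u(x)=x-\frac{b(x,u)}{Q(u)}u$ be the reflection in $u$. From $ux=b(x,u)-xu$ and $u^{-1}=u/Q(u)$ we get $uxu^{-1}=-r_u(x)$. Consequently: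

\begin{itemize}
\item[(S)] If $Q(u)Q(u')=a^2$ with $a\in F^\times$, then $uu'/a\in\mathrm{Spin}(W)(F)$, since $(uu'/a)(u'u/a)=1$, and it acts on $W$ as $r_ur_{u'}$.
\end{itemize}

\section{The pair, its orbits, and goodness}\label{sec:pair}

Conjugation by $e$ preserves $G$, and it is an involution because $e^2=q$ is a scalar. Let $X=\{x\in W:Q(x)=q\}$ and let $t:W\to F$ be the $e$-coordinate, $t(x)=b(x,e)/2q$.

\begin{proposition}\label{prop:pair}
The group $H$ is the stabilizer of $e$ in $G$. It is isomorphic to $\operatorname{Res}_{E/F}\mathrm{SL}_2$, in such a way that $H(F)=\mathrm{SL}_2(E)$ acts on $V$ by $y\mapsto gyg^*$. The map $g\mapsto ge$ induces a homeomorphism $G(F)/H(F)\cong X(F)$.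
\end{proposition}

\begin{proof}
The condition $ege^{-1}=g$ says $g\cdot e=e$. The stabilizer of $e$ in $\mathrm{SO}(W)$ is $\mathrm{SO}(V)$, so $H$ is the preimage of $\mathrm{SO}(V)$, which is $\mathrm{Spin}(V)$. Since $\det(gyg^*)=\mathrm N(\det g)\det y$, the action $y\mapsto gyg^*$ defines a homomorphism $\operatorname{Res}_{E/F}\mathrm{SL}_2\to\mathrm{SO}(V)$. Over $\bar F$ it is the action $(g_1,g_2)y=g_1y\,g_2^{\mathrm T}$ of $\mathrm{SL}_2\times\mathrm{SL}_2$ on $2\times 2$ matrices, with kernel $\{\pm(1,1)\}$. Both groups are connected of dimension $6$, so this is an isogeny from a simply connected group, and the uniqueness of the simply connected cover identifies it with $\mathrm{Spin}(V)\to\mathrm{SO}(V)$.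

Over $\bar F$ the group $G$ surjects onto $\mathrm{SO}(W)$, which is transitive on $X$ by Witt's theorem; so $X=G/H$ as varieties. The $G(F)$-orbits on $X(F)$ inject into $H^1(F,H)=H^1(E,\mathrm{SL}_2)=1$. Hence $G(F)$ is transitive on $X(F)$, and (D2) gives the homeomorphism.
\end{proof}

In particular $G$ and $H$ are connected semisimple groups, $(G,H,\theta)$ is a symmetric pair, and the groups of $F$-points are unimodular. Let $\mathcal C=\{y\in V:\det y=0\}$ be the null cone and, for $s=\pm1$, let
\[
N_s=\{c\,vv^*:\ c\in F^\times,\ \chi(c)=s,\ 0\ne v\in E^2\}.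
\]

\begin{lemma}\label{lem:orbits}
The $H$-orbits on $V$ are the sets $\{\det=c\}$ for $c\in F^\times$, the sets $N_+$ and $N_-$, and $\{0\}$. A nonzero $y\in\mathcal C$ has a nonzero diagonal entry, and $y\in N_s$ exactly when $\chi$ takes the value $s$ on its nonzero diagonal entries. Each $N_s$ is open in $\mathcal C\setminus\{0\}$, and its closure is $N_s\cup\{0\}$.
\end{lemma}

\begin{proof}
Nondegenerate Hermitian forms for the extension $E/F$ of non-archimedean local fields are classified by their rank and their determinant in $F^\times/\mathrm N(E^\times)$. So if $\det y=\det y'=c\neq0$, then $y'=gyg^*$ with $g\in\mathrm{GL}_2(E)$, and $\mathrm N(\det g)=1$. Write $y=k\,\mathrm{diag}(a_1,a_2)k^*$ with $k\in\mathrm{GL}_2(E)$. For $u\in E$ with $\mathrm N(u)=1$, the element $k_u=k\,\mathrm{diag}(u,1)k^{-1}$ has determinant $u$ and satisfies $k_uyk_u^*=y$. Replacing $g$ by $gk_u$ with $u=(\det g)^{-1}$ gives $g\in\mathrm{SL}_2(E)$.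

Let $0\ne y=(\alpha,\beta,\gamma)\in\mathcal C$. If $\alpha\ne0$, then $y=\alpha^{-1}vv^*$ with $v=(\alpha,\bar\beta)^{\mathrm T}$, because $\gamma=\mathrm N(\beta)/\alpha$. If $\alpha=0$, then $\beta=0$ and $y=\gamma vv^*$ with $v=(0,1)^{\mathrm T}$. The diagonal entries of $c\,vv^*$ are $c\mathrm N(v_1)$ and $c\mathrm N(v_2)$; this gives the criterion for $y\in N_s$, and shows that $N_+$ and $N_-$ are disjoint and open in $\mathcal C\setminus\{0\}$. Each $N_s$ is one orbit, because $c\mathrm N(\lambda)vv^*=c(\lambda v)(\lambda v)^*$ and $\mathrm{SL}_2(E)$ is transitive on $E^2\setminus\{0\}$. Finally $c\,vv^*\to0$ as $v\to0$.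
\end{proof}

A point $te+y$ lies in $X$ if and only if $\det y=q(1-t^2)$. So for each $t\ne\pm1$ there is exactly one $H$-orbit on $X$, and it is closed; over $t=\epsilon\in\{\pm1\}$ there are the closed orbit $\{\epsilon e\}$ and the non-closed orbits $\epsilon e+N_+$ and $\epsilon e+N_-$. Double cosets are the preimages of orbits under the open surjection $g\mapsto ge$, so closed double cosets correspond to closed orbits.

\begin{proposition}\label{prop:good}
For all $g\in G$ we have $t(\sigma(g)e)=t(ge)$. The pair $(G,H,\theta)$ is good for every $q$.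
\end{proposition}

\begin{proof}
Let $\vartheta(x)=exe^{-1}=-r_e(x)$; it fixes $e$ and is $-1$ on $V$. Then $\theta(g)\cdot x=\vartheta(g\cdot\vartheta^{-1}x)$, so
\begin{equation}\label{eq:theta-e}
\theta(g)e=\vartheta(ge),\qquad\sigma(g)e=\vartheta(g^{-1}e).
\end{equation}
Since $b(g^{-1}e,e)=b(e,ge)$ and $t\circ\vartheta=t$, we get $t(\sigma(g)e)=t(ge)$. If $ge=\epsilon e$, then $g^{-1}e=\epsilon e$ and $\sigma(g)e=\epsilon e$. Thus $g$ and $\sigma(g)$ lie over the same orbit whenever that orbit is closed, and $\sigma(HgH)=H\sigma(g)H$.
\end{proof}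

\section{Measures on the null cone and two signs}\label{sec:signs}

\subsection{The measures $m_+$ and $m_-$}

Fix a Haar measure $dv$ on $E^2$. For $c\in F^\times$ with $\chi(c)=s$ and $\varphi\in\mathcal S(V)$ let
\[
m_s(\varphi)=|c|^2\int_{E^2}\varphi(c\,vv^*)\,dv .
\]
The map $v\mapsto c\,vv^*$ is proper, since its diagonal entries have absolute values $|c||v_i|_E$. So the integral converges even for functions that do not vanish at $0$: the invariant measure of the non-closed orbit extends across the vertex. The factor $|c|^2$ makes $m_s$ depend only on $s$, because replacing $c$ by $c\mathrm N(\lambda)$ and substituting $v\mapsto\lambda^{-1}v$ gives the factor $|\mathrm N\lambda|^2|\lambda|_E^{-2}=1$. Thus $m_s$ is a positive $H$-invariant Radon measure, with support $N_s\cup\{0\}$ and with no mass at $0$. Put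
\[
T=m_+-m_- .
\]

\begin{lemma}\label{lem:cone}
The $H$-invariant distributions on $\mathcal C$ form a vector space with basis $m_+$, $m_-$, $\delta_0$.
\end{lemma}

\begin{proof}
Let $S$ be such a distribution. By (D2) its restriction to the open orbit $N_s$ is $a_sm_s|_{N_s}$ for some $a_s\in\mathbb C$. Then $S-a_+m_+-a_-m_-$ is supported at $0$, and (D1) applies. Restriction to $N_\pm$ also gives the linear independence.
\end{proof}

All symmetries that we need have a common form.

\begin{lemma}\label{lem:transform}
Let $a\in F^\times$, $k\in\mathrm{GL}_2(E)$, and let $\beta$ be one of the maps $y\mapsto a\,kyk^*$, $y\mapsto a\,k\bar yk^*$ of $V$. Then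
\[
m_s(\varphi\circ\beta)=|a|^{-2}|\det k|_E^{-1}\,m_{\chi(a)s}(\varphi).
\]
If $\beta$ is an isometry of $V$, the constant $|a|^{-2}|\det k|_E^{-1}$ equals $1$.
\end{lemma}

\begin{proof}
The map $v\mapsto\bar v$ preserves $dv$, and $\overline{vv^*}=\bar v\bar v^*$, so the second case reduces to the first. There
\[
|c|^2\int\varphi\big(ac\,(kv)(kv)^*\big)dv=|c|^2|\det k|_E^{-1}\int\varphi(ac\,vv^*)\,dv=|a|^{-2}|\det k|_E^{-1}m_{\chi(a)s}(\varphi).
\]
In both cases $\det\beta(y)=a^2\mathrm N(\det k)\det y$, which gives the last claim.
\end{proof}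

We use three cases. \emph{Scaling}: for $a\in F^\times$ and $k=1$,
\begin{equation}\label{eq:scale}
m_s(\varphi(a\,\cdot))=|a|^{-2}m_{\chi(a)s}(\varphi),\qquad T(\varphi(a\,\cdot))=\chi(a)|a|^{-2}\,T(\varphi).
\end{equation}
\emph{A rotation that exchanges the orbits}: fix $\lambda\in F^\times\setminus\mathrm N(E^\times)$ and let $\eta(\alpha,\beta,\gamma)=(\lambda^{-1}\alpha,\beta,\lambda\gamma)$. This is an element of $\mathrm{SO}(V)$, and $\eta(y)=\lambda kyk^*$ with $k=\mathrm{diag}(\lambda^{-1},1)$. It normalizes the action of $H$, since $\eta(gyg^*)=g'\eta(y)g'^*$ with $g'=kgk^{-1}$, and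
\begin{equation}\label{eq:eta}
m_s(\varphi\circ\eta)=m_{-s}(\varphi),\qquad T(\varphi\circ\eta)=-T(\varphi).
\end{equation}
So $T$ is invariant under $H=\mathrm{Spin}(V)(F)$ but not under $\mathrm{SO}(V)(F)$; this is why we work with spin groups. \emph{A reflection}: let $e'=\mathrm{diag}(1,q)\in V$. Then $Q(e')=q$ and $b(y,e')=q\alpha+\gamma$, so $r_{e'}(\alpha,\beta,\gamma)=(-\gamma/q,\beta,-q\alpha)$. With $k_1=\left(\begin{smallmatrix}0&1\\-q&0\end{smallmatrix}\right)$ we have $k_1\bar yk_1^*=(\gamma,-q\beta,q^2\alpha)$, that is, $r_{e'}(y)=-q^{-1}k_1\bar yk_1^*$. Hence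
\begin{equation}\label{eq:refl}
m_s(\varphi\circ r_{e'})=m_{\chi(-q)s}(\varphi),\qquad T(\varphi\circ r_{e'})=\chi(-q)\,T(\varphi).
\end{equation}

\subsection{The distribution $D$}

Let $G$ act on $\mathcal S(X)$ by $(gf)(x)=f(g^{-1}x)$. The sets $\epsilon e+\mathcal C$ are closed in $X$, so we can define $H$-invariant distributions on $X$ by
\[
m_{\epsilon,s}(f)=m_s\big(y\mapsto f(\epsilon e+y)\big),\qquad T_\epsilon=m_{\epsilon,+}-m_{\epsilon,-},\qquad D=T_1-T_{-1}\neq0 .
\]
Two symmetries act on these. One is $\iota(x)=-x$, which commutes with $G$. The other is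
\[
g_0=ee'/q ,
\]
which lies in $G$ by (S) and acts as $r_er_{e'}$. Since $e\perp e'$, both $g_0$ and $g_0^{-1}$ send $e$ to $-e$ and act on $V$ as $r_{e'}$. In particular $g_0$ normalizes $H$ and acts on $\operatorname{Hom}_H(\rho,\mathbb C)$ for every representation $\rho$ of $G$. If that space is a line, $g_0$ has only one eigenvalue on it. The simplest case shows how this is used.

\begin{example}\label{ex:unram}
Let $E/F$ be unramified, so that $\chi(a)=(-1)^{\operatorname{ord}a}$ and $\chi(-1)=1$. A nonzero $y\in\mathcal C$ lies in $N_+$ or $N_-$ according to the parity of the valuation of its nonzero diagonal entries. Let $L\subset V$ be the lattice of matrices with integral entries and let $\mathrm{vol}(\mathfrak o_E^2)=1$. For $c=1$ and for $c=\varpi$ we have $c\,vv^*\in L$ if and only if $v\in\mathfrak o_E^2$, because norms have even valuation. So $m_+(1_L)=1$, $m_-(1_L)=|\varpi|^2$, and $T(1_L)=1-|\varpi|^2$.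

Take $q=\varpi$, and let $\rho\ne0$ be a $G$-stable space of odd functions in $\mathcal S(X)$. The functional $\delta_e$ is nonzero on $\rho$, since $G$ is transitive on $X$, and $\delta_e(g_0f)=f(-e)=-\delta_e(f)$. On the other hand $r_{e'}$ sends $\mathrm{diag}(c,0)$ to $\mathrm{diag}(0,-\varpi c)$ and changes the parity, so $g_0$ exchanges $e+N_\pm$ with $-e+N_\mp$. By \eqref{eq:refl} it turns $T_1$ into $-T_{-1}$ and $T_{-1}$ into $-T_1$, and it fixes $D$. If $D|_\rho\ne0$, then $g_0$ has both eigenvalues $1$ and $-1$ on $\operatorname{Hom}_H(\rho,\mathbb C)$, and the dimension is at least $2$. For $q=1$ the parity is preserved, $g_0$ turns $D$ into $-D$, and nothing follows.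
\end{example}

In general we need not assume a parity, if we replace $\delta_e$ by the combination of $\delta_e$ and $\delta_{-e}$ that has the parity of $D$. Put $\epsilon_0=-\chi(-1)$ and $\Delta=\delta_e+\epsilon_0\delta_{-e}$.

\begin{proposition}\label{prop:signs}
Suppose $\chi(q)=-1$. Let $\rho\subset\mathcal S(X)$ be a $G$-stable subspace with $D|_\rho\ne0$. Then $D|_\rho$ and $\Delta|_\rho$ are linearly independent $H$-invariant functionals on $\rho$.
\end{proposition}

\begin{proof}
By \eqref{eq:scale} with $a=-1$ and by \eqref{eq:refl},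
\begin{align*}
T_\epsilon(f\circ\iota)&=T\big(y\mapsto f(-\epsilon e-y)\big)=\chi(-1)T_{-\epsilon}(f),\\
T_\epsilon(g_0f)&=T\big(y\mapsto f(-\epsilon e+r_{e'}y)\big)=\chi(-q)T_{-\epsilon}(f).
\end{align*}
Therefore $D(f\circ\iota)=\epsilon_0D(f)$ and $D(g_0f)=-\chi(-q)D(f)=\chi(q)\epsilon_0D(f)=-\epsilon_0D(f)$, while $\Delta(g_0f)=f(-e)+\epsilon_0f(e)=\epsilon_0\Delta(f)$. So $D|_\rho$ and $\Delta|_\rho$ are eigenvectors of $g_0$ with different eigenvalues, and it remains to see that $\Delta|_\rho\ne0$. If $\Delta|_\rho=0$, then $0=\Delta(g^{-1}f)=f(ge)+\epsilon_0f(-ge)$ for all $g\in G$ and $f\in\rho$. By transitivity $f\circ\iota=-\epsilon_0f$, and then $\epsilon_0D(f)=D(f\circ\iota)=-\epsilon_0D(f)$ for all $f\in\rho$, contrary to $D|_\rho\ne0$.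
\end{proof}

It remains to find an \emph{irreducible} admissible $\rho\subset\mathcal S(X)$ with $D|_\rho\ne0$. This is a real problem: a space of test functions on a homogeneous space may have no irreducible subrepresentation at all. For $\mathbb Z$ acting on itself, $\mathcal S(\mathbb Z)\cong\mathbb C[x,x^{-1}]$ has no simple submodule.

\section{The Weil representation and the space $\Pi$}\label{sec:weil}

The space $\mathcal S(X)$ is a quotient of $\mathcal S(W)$, and on $\mathcal S(W)$ a second group acts and commutes with $G$. An isotypic component for the second group is $G$-stable and much smaller than $\mathcal S(W)$. We show that $D$ lives on one such component.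

\subsection{The Weil representation}

Fix a nontrivial additive character $\psi$ of $F$ and let $\mathfrak p^{c}$ be the largest fractional ideal on which it is trivial, so that
\begin{equation}\label{eq:average}
\mathrm{vol}(\mathfrak p^{-k})^{-1}\int_{\mathfrak p^{-k}}\psi(\xi x)\,d\xi=1_{\mathfrak p^{c+k}}(x).
\end{equation}
In $\mathrm{SL}_2(F)$ let $\mathsf n(\xi)=\left(\begin{smallmatrix}1&\xi\\0&1\end{smallmatrix}\right)$, $\mathsf m(a)=\mathrm{diag}(a,a^{-1})$, $\mathsf w=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$, and $N=\{\mathsf n(\xi)\}$. These elements generate $\mathrm{SL}_2(F)$, and $\mathrm{SL}_2(F)$ is perfect. Let $\mathrm{Mp}_2$ be the metaplectic double cover of $\mathrm{SL}_2(F)$. It is a unimodular $\ell$-group, and it splits continuously over $N$; we regard $\mathsf n(\xi)$ as an element of $\mathrm{Mp}_2$ through the splitting. For a nondegenerate quadratic space $(Z,Q_Z)$ with bilinear form $b_Z$, let $\hat\varphi(x)=\int_Z\varphi(x')\psi(b_Z(x,x'))\,dx'$. The Weil representation $\omega_Z$ of $\mathrm{Mp}_2$ on $\mathcal S(Z)$ is smooth, unitary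 for the $L^2$-form, and has the following properties.

\begin{itemize}
\item[(W1)] $\mathsf n(\xi)$ acts by $\varphi(x)\mapsto\psi(\xi Q_Z(x))\varphi(x)$.
\item[(W2)] Each lift of $\mathsf m(a)$ acts by a scalar times $\varphi(x)\mapsto\varphi(ax)$.
\item[(W3)] Each lift of $\mathsf w$ acts by a scalar times $\varphi\mapsto\hat\varphi$.
\item[(W4)] If $\dim Z$ is even, $\omega_Z$ factors through $\mathrm{SL}_2(F)$.
\end{itemize}

The lifts in (W1)--(W3) generate $\mathrm{Mp}_2$, and the operators there commute with $O(Z)$; so every representation with (W1)--(W3) commutes with $O(Z)$. A tensor product $\omega_Z\otimes\omega_{Z'}$ on $\mathcal S(Z)\otimes\mathcal S(Z')=\mathcal S(Z\oplus Z')$ satisfies (W1)--(W3) for $Z\oplus Z'$. We never need the values of the scalars, because of the following remark.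

\begin{itemize}
\item[(W5)] Two representations of $\mathrm{SL}_2(F)$ on the same space that agree up to scalars on the generators are equal: they differ by a character of a perfect group.
\end{itemize}

Let $\omega_e$ be the Weil representation of $(Fe,qt^2)$ on $\mathcal S(F)$, and define $\omega_W=\omega_e\otimes\omega_V$ on $\mathcal S(W)$. It commutes with the action $(gf)(x)=f(g^{-1}x)$ of $G$.

\begin{lemma}\label{lem:aniso}
Let $Z$ be anisotropic and let $\omega$ be a smooth representation of $\mathrm{Mp}_2$ on $\mathcal S(Z)$ with \emph{(W1)} and \emph{(W3)}. Then $\omega$ is admissible.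
\end{lemma}

\begin{proof}
Let $K$ be a compact open subgroup and $\tilde{\mathsf w}$ a lift of $\mathsf w$. There is $j$ such that $\mathsf n(\xi)$ and $\tilde{\mathsf w}^{-1}\mathsf n(\xi)\tilde{\mathsf w}$ lie in $K$ for $\xi\in\mathfrak p^j$. If $\varphi$ is fixed by $K$, then $\varphi$ and $\hat\varphi$ are fixed by these $\mathsf n(\xi)$, so both are supported in $\Omega=\{x:Q_Z(x)\in\mathfrak p^{c-j}\}$. For a norm $\|\cdot\|$ on $Z$, the function $|Q_Z|$ has a positive minimum $\mu_0$ on the compact set $|\varpi|\le\|x\|\le1$, whence $|Q_Z(x)|\ge\mu_0\|x\|^2$ for all $x$, and $\Omega$ lies in a lattice $L$. Then $\varphi$ is supported in $L$ and invariant under translation by the dual lattice of $L$, and such functions form a finite-dimensional space.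
\end{proof}

\subsection{An invariant functional on $\omega_V$}

By (W1), a functional on $\mathcal S(Z)$ that is invariant under $\omega_Z$ must be supported on the null cone. The hyperbolic plane shows that such functionals exist; the model found here is also the tool of Section~\ref{sec:semisimple}. For $g=\left(\begin{smallmatrix}g_{11}&g_{12}\\g_{21}&g_{22}\end{smallmatrix}\right)\in\mathrm{SL}_2(F)$ let $j(g)=\left(\begin{smallmatrix}g_{22}&g_{12}\\g_{21}&g_{11}\end{smallmatrix}\right)$. This is the conjugate of $g^{-1}$ by $\mathrm{diag}(1,-1)$, so $j$ is an anti-automorphism.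

\begin{lemma}\label{lem:hyp}
Let $\mathbb H=\{(\alpha,\gamma)\}$ with the form $\alpha\gamma$, and let $f^\natural(z_1,z_2)=\int_Ff(\alpha,z_2)\psi(\alpha z_1)\,d\alpha$. Then $(\omega_{\mathbb H}(g)f)^\natural(z)=f^\natural(j(g)z)$ for all $g\in\mathrm{SL}_2(F)$.
\end{lemma}

\begin{proof}
Put $\Phi=f^\natural$. Multiplying $f$ by $\psi(\xi\alpha\gamma)$ turns $\Phi$ into $\Phi(z_1+\xi z_2,z_2)$, and $f(a\alpha,a\gamma)$ has transform $|a|^{-1}\Phi(a^{-1}z_1,az_2)$. Since $\hat f(\alpha,\gamma)=\int\Phi(\gamma,\gamma')\psi(\alpha\gamma')\,d\gamma'$, Fourier inversion in $\alpha$ shows that $(\hat f)^\natural$ is a scalar times $\Phi(z_2,-z_1)$. As $j(\mathsf n(\xi))=\mathsf n(\xi)$, $j(\mathsf m(a))=\mathsf m(a^{-1})$ and $j(\mathsf w)=\mathsf w$, these agree up to scalars with $\Phi\mapsto\Phi(j(g)\,\cdot)$, which is a representation because $j$ reverses products. Apply (W5).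
\end{proof}

So $f\mapsto f^\natural(0)=\int f(\alpha,0)\,d\alpha$, the measure on an isotropic line, is invariant under $\omega_{\mathbb H}$. It is homogeneous of degree $-1$, minus half the dimension of $\mathbb H$. By \eqref{eq:scale}, $T$ is homogeneous of degree $-2$, minus half the dimension of $V$, and it plays the same role for $V$. No such explicit model makes this visible, so we argue by symmetry: $T$ is characterized by its behavior under a group that commutes with the Fourier transform.

\begin{lemma}\label{lem:Tinv}
$T\circ\omega_V(g)=T$ for all $g\in\mathrm{SL}_2(F)$.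
\end{lemma}

\begin{proof}
We show that the generators preserve the line $\mathbb CT$; then $\mathrm{SL}_2(F)$ acts on it by a character, which is trivial. For $\mathsf n(\xi)$ this holds because $\psi(\xi\det)=1$ on $\mathcal C$, and for $\mathsf m(a)$ by \eqref{eq:scale}. For $\mathsf w$ let $\hat T(\varphi)=T(\hat\varphi)$. The Fourier transform commutes with $O(V)$, so $\hat T$ is $H$-invariant and $\hat T(\varphi\circ\eta)=-\hat T(\varphi)$ by \eqref{eq:eta}. By Lemma~\ref{lem:orbits}, we may apply Lemma~\ref{lem:noskew} to $\Gamma=H$, $Y=\{\det\ne0\}$, $\pi=\det$, $\beta=\eta$; it shows that $\hat T$ is supported on $\mathcal C$. By Lemma~\ref{lem:cone}, $\hat T=a_+m_++a_-m_-+a_0\delta_0$. The map $\eta$ exchanges $m_+$ and $m_-$ and fixes $\delta_0$, so $a_-=-a_+$, $a_0=0$, and $\hat T=a_+T$.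
\end{proof}

\subsection{The odd Weil representation}

By Lemma~\ref{lem:Tinv}, applying $T$ in the variable $y$ is an $\mathrm{Mp}_2$-map from $\omega_W$ to $\omega_e$. The map $t\mapsto-t$ commutes with $\omega_e$, so $\omega_e$ is the sum of its even and odd parts. Let $\tau=\mathcal S(F)^{\mathrm{odd}}$. An odd locally constant function vanishes near $0$, so elements of $\tau$ have compact support in $F^\times$.

\begin{lemma}\label{lem:tau}
\begin{enumerate}
\item[(a)] $\tau$ is irreducible, admissible and unitary, and $\tilde\tau\cong\bar\tau$.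
\item[(b)] The matrix coefficients of $\tau$ are compactly supported.
\item[(c)] Every $N$-invariant functional on $\tilde\tau$ is zero.
\item[(d)] Every functional $\ell$ on $\tau$ with $\ell(\mathsf n(\xi)\varphi)=\psi(\xi q)\ell(\varphi)$ for all $\xi$ is a multiple of $\varphi\mapsto\varphi(1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Admissibility is Lemma~\ref{lem:aniso}, and $\tilde\tau\cong\bar\tau$ is (R1). Let $\tau'\subset\tau$ be a subrepresentation containing $\varphi$ with $\varphi(t_0)\ne0$. For $h\in\mathcal S(F)$, the operator $\int h(\xi)\mathsf n(\xi)\,d\xi$ preserves $\tau'$, being a finite sum on each smooth vector, and it is multiplication by $\int h(\xi)\psi(\xi qt^2)\,d\xi$. So $\tau'$ is stable under multiplication by $\Phi(t^2)$ for every $\Phi\in\mathcal S(F)$. For large $k$, the function $\varphi$ is constant on $B=t_0+\mathfrak p^k$, the balls $B$ and $-B$ are disjoint, and the image $A$ of $B$ under squaring is compact and open, as squaring is a local homeomorphism at $t_0\ne0$. The preimage of $A$ is $B\sqcup-B$, and $\Phi=1_A$ gives $1_B-1_{-B}\in\tau'$.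 By (W2), $1_B-1_{-B}\in\tau'$ for all sufficiently small balls $B$ around any given point of $F^\times$. Let $\varphi'\in\tau$. Cover its support by finitely many such balls on which $\varphi'$ is constant; two balls are nested or disjoint, so $\varphi'=\sum c_B1_B$ with disjoint balls. Since $\varphi'$ is odd, $\varphi'=\frac12\sum c_B(1_B-1_{-B})\in\tau'$.

(b) By (a), a matrix coefficient has the form $g\mapsto(\tau(g)\varphi,\varphi')$. Let $\widetilde K$ be the preimage of $\mathrm{SL}_2(\mathfrak o)$. By the Cartan decomposition, $\mathrm{Mp}_2$ is the union of the compact sets $\widetilde K\tilde a_n\widetilde K$, where $\tilde a_n$ is a lift of $\mathsf m(\varpi^n)$. The $\widetilde K$-orbits of $\varphi$ and $\varphi'$ are finite, so it suffices that $\int\varphi_1(at)\overline{\varphi_2(t)}\,dt=0$ for given $\varphi_1,\varphi_2\in\tau$ when $|a|$ is large or small. This holds because both supports are compact in $F^\times$.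

(c) Complex conjugation reduces this to an $N$-invariant functional $\ell$ on $\tau$. Averaging over $\xi\in\mathfrak p^{-k}$ and using \eqref{eq:average} gives $\ell(\varphi)=\ell(1_{\mathfrak p^{c+k}}(qt^2)\varphi)$, and $1_{\mathfrak p^{c+k}}(qt^2)\varphi=0$ for large $k$.

(d) Averaging $\psi(-\xi q)\mathsf n(\xi)$ in the same way gives $\ell(\varphi)=\ell(1_{A_k}\varphi)$ with $A_k=\{t:q(t^2-1)\in\mathfrak p^{c+k}\}$. The sets $A_k$ shrink to $\{\pm1\}$. If $\varphi(1)=0$, then $\varphi$ vanishes near $\pm1$, so $1_{A_k}\varphi=0$ for large $k$ and $\ell(\varphi)=0$. A functional that vanishes on the kernel of $\varphi\mapsto\varphi(1)$ is a multiple of it.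
\end{proof}

Property (b) makes $\tau$ split off from every smooth representation, as an irreducible representation of a compact group does.

\begin{lemma}\label{lem:split}
Every smooth representation $M$ of $\mathcal G=\mathrm{Mp}_2$ is a direct sum $M_\tau\oplus M'$, where $M_\tau$ is a direct sum of copies of $\tau$ and $M'$ has no subquotient isomorphic to $\tau$. The projector $p=p_M$ onto $M_\tau$ along $M'$ is natural: $p_{M_2}\circ h=h\circ p_{M_1}$ for every $\mathcal G$-map $h:M_1\to M_2$.
\end{lemma}

\begin{proof}
For $v\in\tau$, $\zeta\in\tilde\tau$ let $f_{\zeta,v}(g)=\langle\zeta,\tau(g^{-1})v\rangle$, an element of $\mathcal S(\mathcal G)$ by Lemma~\ref{lem:tau}(b). We have $f_{\zeta,v}(g_1^{-1}gg_2)=f_{g_2\zeta,g_1v}(g)$, so $v\otimes\zeta\mapsto f_{\zeta,v}$ is $\mathcal G\times\mathcal G$-equivariant, and its image $I$ is a two-sided ideal of $\mathcal S(\mathcal G)$. The composite with $f\mapsto\tau(f)\in\tau\otimes\tilde\tau$ is an endomorphism of the irreducible admissible representation $\tau\otimes\tilde\tau$, hence a scalar by (R2). The scalar is nonzero: for $u\ne0$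 and $\zeta=(\,\cdot\,,u)$ we have $(\tau(f_{\zeta,u})u,u)=\int|(\tau(g)u,u)|^2dg>0$. So $f\mapsto\tau(f)$ is a bijection $I\to\tau\otimes\tilde\tau$, and for each compact open $K$ there is a unique $e^K\in I$ with $\tau(e^K)=\tau(e_K)$. An identity between elements of $I$ can be tested under $\tau$; this gives
\[
e^K*e^K=e^K,\qquad h*e^K=e^K*h,\qquad e_K*e^{K'}=e^{K'}*e_K=e^K
\]
for bi-$K$-invariant $h$ and $K'\subset K$. Define $p(m)=e^Km$ for $m\in M^K$. It does not depend on $K$, since $e^{K'}m=e^{K'}e_Km=e^Km$. It is idempotent, since $e^Km=e_Ke^Km\in M^K$. It commutes with every $h\in\mathcal S(\mathcal G)$, as one sees by choosing $K$ that fixes $m$ and for which $h$ is bi-invariant; so it commutes with $\mathcal G$. It is natural in $M$, and it is the identity on $\tau$. The vector $e^Km$ is a sum of terms $f_{\zeta,v}m$, and $v\mapsto f_{\zeta,v}m$ is a $\mathcal G$-map $\tau\to M$. Hence $M_\tau=pM$ is a sum of copies of $\tau$, and therefore a direct sum. By naturality $p=0$ on every subquotient of $M'=\ker p$, so none is isomorphic to $\tau$.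
\end{proof}

\subsection{The space $\Pi$}

Let $M=(\omega_W,\mathcal S(W))$. By naturality of $p$, both $M_\tau$ and $M'$ are stable under $G$. Let $\Theta=\operatorname{Hom}_{\mathrm{Mp}_2}(\tau,M)$, with $G$ acting through $M$. By Lemma~\ref{lem:split} and (R2), the map $\varphi\otimes A\mapsto A\varphi$ is an isomorphism $\tau\otimes\Theta\cong M_\tau$ of $\mathrm{Mp}_2\times G$-modules. Put
\[
\Pi=\{f|_X:f\in M_\tau\},\qquad\Pi'=\{f|_X:f\in M'\}.
\]
Both are $G$-stable, and $\mathcal S(X)=\Pi+\Pi'$ by (D1).

\begin{proposition}\label{prop:Pi}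
\begin{enumerate}
\item[(a)] $D|_\Pi\ne0$.
\item[(b)] $\Pi$ is a quotient of $\Theta$ as a $G$-module.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:Tinv}, $\mathrm{id}\otimes T:\mathcal S(F)\otimes\mathcal S(V)\to\mathcal S(F)$ intertwines $\omega_W$ and $\omega_e$. Composing with the projection to the odd part gives an $\mathrm{Mp}_2$-map
\[
\mathcal T:M\to\tau,\qquad(\mathcal Tf)(t)=\tfrac12\big[T(f(te+\cdot))-T(f(-te+\cdot))\big].
\]
It vanishes on $M'$, which has no quotient $\tau$. Since $D(f|_X)=2(\mathcal Tf)(1)$, we get $D(\Pi')=0$. As $D\ne0$ on $\Pi+\Pi'$, it is nonzero on $\Pi$.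

(b) Fix $\varphi_1\in\tau$ with $\varphi_1(1)=1$. For $A\in\Theta$ and $x\in X$, the functional $\ell(\varphi)=(A\varphi)(x)$ satisfies $\ell(\mathsf n(\xi)\varphi)=\psi(\xi Q(x))\ell(\varphi)=\psi(\xi q)\ell(\varphi)$. By Lemma~\ref{lem:tau}(d), $(A\varphi)|_X=\varphi(1)(A\varphi_1)|_X$. The vectors $A\varphi$ span $M_\tau$, so $A\mapsto(A\varphi_1)|_X$ is a $G$-map of $\Theta$ onto $\Pi$.
\end{proof}

\begin{remark}
The sign argument of Proposition~\ref{prop:signs} works equally for $T_1+T_{-1}$, with $\delta_e-\epsilon_0\delta_{-e}$ in place of $\Delta$. The difference $D$ is chosen because it factors through the odd part of $\omega_e$. For the even part, the proof of Lemma~\ref{lem:tau}(b) fails: for $\varphi=1_{\mathfrak o}$ the integral $\int\varphi(at)\overline{\varphi(t)}\,dt$ is nonzero for every $a$.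
\end{remark}

\section{Semisimplicity of $\Pi$ and the counterexample}\label{sec:semisimple}

In this section $q\notin\mathrm N(E^\times)$. The supercuspidal part of any smooth representation of $G$ is semisimple, and the rest is controlled by Jacquet modules. So we bound the Jacquet module of $\Pi$.

Put $W_3=Fe\oplus E$ with $Q_3(t,\beta)=qt^2-\mathrm N(\beta)$ and bilinear form $b_3$. If $Q_3(t,\beta)=0$ with $t\ne0$, then $q=\mathrm N(\beta/t)$; so $W_3$ is anisotropic. We have $W=\mathbb H\oplus W_3$, with coordinates $(\alpha,\gamma,w)$, and $W$ has Witt index $1$. The proper parabolic $F$-subgroups of $G$ are the stabilizers of flags of isotropic subspaces, so up to conjugacy there is only one, the stabilizer $P$ of the $\alpha$-line. Its unipotent radical $U=\{\nu(u):u\in W_3\}$ acts by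
\[
\nu(u)(\alpha,\gamma,w)=\big(\alpha-b_3(w,u)-\gamma Q_3(u),\ \gamma,\ w+\gamma u\big),
\]
with $\nu(u)\nu(u')=\nu(u+u')$. For a $U$-module $\pi$ let $\pi_U$ be the quotient by the span of the vectors $\nu(u)v-v$. This functor is right exact, and it is exact on smooth modules because $U$ is a union of compact open subgroups. For a smooth representation $\pi$ of $G$, the \emph{Jacquet module} $\pi_U$ is a smooth representation of $P$. An irreducible smooth representation of $G$ is admissible, and it is \emph{supercuspidal} exactly when $\pi_U=0$.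

\subsection{The Jacquet module}

Put $\omega_3=\omega_e\otimes\omega_{(E,-\mathrm N)}$ on $\mathcal S(W_3)$. By (W4) and (W5), $\omega_V=\omega_{\mathbb H}\otimes\omega_{(E,-\mathrm N)}$, so $\omega_W=\omega_{\mathbb H}\otimes\omega_3$. Apply the transform of Lemma~\ref{lem:hyp} in the variable $\alpha$ and view $\Phi=f^\natural$ as a function of $z\in F^2$ with values in $\mathcal S(W_3)$. Then $g\in\mathrm{Mp}_2$ acts by
\begin{equation}\label{eq:mixed-g}
(g\Phi)(z)=\omega_3(g)\big[\Phi(j(g)z)\big],
\end{equation}
and the substitution $\alpha\mapsto\alpha+b_3(w,u)+z_2Q_3(u)$ shows that $f\mapsto f(\nu(u)\,\cdot)$ becomes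
\begin{equation}\label{eq:mixed-u}
\Phi(z)(w)\ \longmapsto\ \psi\big(z_1(b_3(w,u)+z_2Q_3(u))\big)\,\Phi(z)(w+z_2u).
\end{equation}
The gain is that $U$ now preserves each fiber over $z$, while $\mathrm{Mp}_2$ has only two orbits on the base, $\{0\}$ and $F^2\setminus\{0\}$. Let $M_0=\mathcal S((F^2\setminus\{0\})\times W_3)$. Evaluation at $z=0$ gives an exact sequence $0\to M_0\to M\to\mathcal S(W_3)\to0$ of $\mathrm{Mp}_2\times U$-modules, in which $\mathcal S(W_3)$ carries $\omega_3$ and the trivial action of $U$. Taking coinvariants gives an exact sequence of $\mathrm{Mp}_2$-modules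
\begin{equation}\label{eq:jacquet}
(M_0)_U\longrightarrow M_U\longrightarrow(\omega_3,\mathcal S(W_3))\longrightarrow0 .
\end{equation}
The open orbit contributes nothing to $\tau$.

\begin{lemma}\label{lem:open-orbit}
$\operatorname{Hom}_{\mathrm{Mp}_2}((M_0)_U,\tau)=0$.
\end{lemma}

\begin{proof}
Let $z_0=(1,0)$ and let $\widetilde N$ be the preimage of $N$ in $\mathrm{Mp}_2$; it is abelian. The map $g\mapsto j(g)z_0$ identifies $\widetilde N\backslash\mathrm{Mp}_2$ with $F^2\setminus\{0\}$. For $\Phi\in M_0$ let $\phi_\Phi(g)=(g\Phi)(z_0)\in\mathcal S(W_3)$. By \eqref{eq:mixed-g}, $\phi_\Phi(ng)=\omega_3(n)\phi_\Phi(g)$ for $n\in\widetilde N$, the support of $\phi_\Phi$ is compact modulo $\widetilde N$, and $\phi_{g'\Phi}(g)=\phi_\Phi(gg')$. The formula $\Phi(j(g)z_0)=\omega_3(g)^{-1}\phi(g)$ inverts the construction, so $M_0\cong\operatorname{c-Ind}_{\widetilde N}^{\mathrm{Mp}_2}(\omega_3|_{\widetilde N})$. The operator \eqref{eq:mixed-u} commutes with $\mathrm{Mp}_2$ and acts on the fiber at $z_0$ as multiplication by $\psi(b_3(\cdot,u))$; so on $\phi$ it acts by multiplying every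 value $\phi(g)$ by $\psi(b_3(\cdot,u))$.

Frobenius reciprocity \cite[2.29]{BZ} for the unimodular groups $\widetilde N\subset\mathrm{Mp}_2$ says that every invariant bilinear form on $M_0\times\tilde\tau$ is
\[
(\phi,v)\longmapsto\int_{\widetilde N\backslash\mathrm{Mp}_2}\Lambda\big(\phi(g),\tilde\tau(g)v\big)\,dg
\]
for a unique $\widetilde N$-invariant bilinear form $\Lambda$ on $\mathcal S(W_3)\times\tilde\tau$. A map $(M_0)_U\to\tau$ gives such a form that is also invariant under $U$, and by uniqueness $\Lambda(\psi(b_3(\cdot,u))f,v)=\Lambda(f,v)$ for all $u\in W_3$. Averaging over $u$ in a lattice $L$ gives $\Lambda(f,v)=\Lambda(1_{L^\perp}f,v)$, where $L^\perp=\{w:\psi(b_3(w,L))=1\}$. As $L$ grows, $L^\perp$ shrinks to $0$, so $\Lambda(f,v)=0$ whenever $f(0)=0$. Hence $\Lambda(f,v)=f(0)\Lambda'(v)$ for a functional $\Lambda'$ on $\tilde\tau$. Since $\mathsf n(\xi)$ multiplies $f$ by $\psi(\xi Q_3)$, which does not change $f(0)$, the functional $\Lambda'$ is $N$-invariant. By Lemma~\ref{lem:tau}(c), $\Lambda'=0$, so the map is zero.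
\end{proof}

\begin{lemma}\label{lem:finite}
$\dim\Pi_U<\infty$.
\end{lemma}

\begin{proof}
The module $(M_\tau)_U=\tau\otimes\Theta_U$ is a direct summand of $M_U$. The composite $(M_0)_U\to M_U\to\tau\otimes\Theta_U$ is zero, because its composite with $\mathrm{id}\otimes\ell$ is zero for every functional $\ell$ on $\Theta_U$, by Lemma~\ref{lem:open-orbit}. By \eqref{eq:jacquet}, $\tau\otimes\Theta_U$ is a quotient of $\omega_3$. Choose a compact open $K\subset\mathrm{Mp}_2$ with $\tau^K\ne0$. Then $\tau^K\otimes\Theta_U$ is a quotient of $\omega_3^K$, which is finite-dimensional by Lemma~\ref{lem:aniso}. So $\dim\Theta_U<\infty$, and $\Pi_U$ is a quotient of $\Theta_U$ by Proposition~\ref{prop:Pi}(b).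
\end{proof}

\subsection{The decomposition of $\Pi$}

\begin{proposition}\label{prop:ss}
$\Pi$ is an algebraic direct sum of irreducible admissible unitary subrepresentations $\rho_i\subset\mathcal S(X)$ of $G$.
\end{proposition}

\begin{proof}
By (D2), $X$ has a $G$-invariant positive measure, so every subrepresentation of $\mathcal S(X)$ is unitary for the $L^2$-form. Bernstein's decomposition theorem for the semisimple group $G$, whose center is finite, says that every smooth representation is a direct sum $\Pi_c\oplus\Pi_n$, where $\Pi_c$ is a direct sum of irreducible supercuspidal representations and $\Pi_n$ has no supercuspidal subquotient. Apply it to $\Pi$. By (R1) it suffices to show that $\Pi_n$ is admissible.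

Let $\mu=(\Pi_n)_U$, a finite-dimensional smooth representation of $P$ by Lemma~\ref{lem:finite}. Let $\operatorname{Ind}_P^G\mu$ be the space of functions $\phi:G\to\mu$ with $\phi(pg)=p\phi(g)$ that are right invariant under some open subgroup. It is admissible, because $P\backslash G$ is compact and so $P\backslash G/K$ is finite. Let $\Pi_0$ be the kernel of the $G$-map $\Pi_n\to\operatorname{Ind}_P^G\mu$, $v\mapsto(g\mapsto[gv])$. Evaluation at $g=1$ shows that $\Pi_0$ has zero image in $(\Pi_n)_U$, and $(\Pi_0)_U\to(\Pi_n)_U$ is injective by exactness; so $(\Pi_0)_U=0$. If $\Pi_0\ne0$, a nonzero cyclic subrepresentation of it has an irreducible quotient by Zorn's lemma, and by exactness that quotient has zero Jacquet module, so it is supercuspidal. This is impossible in $\Pi_n$. Hence $\Pi_n$ embeds in $\operatorname{Ind}_P^G\mu$ and is admissible.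
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Goodness is Proposition~\ref{prop:good}. Let $\chi(q)=-1$. By Propositions~\ref{prop:Pi}(a) and~\ref{prop:ss}, some $\rho=\rho_i$ has $D|_\rho\ne0$, and Proposition~\ref{prop:signs} gives $\dim\operatorname{Hom}_H(\rho,\mathbb C)\ge2$. By (R1), $\tilde\rho\cong\bar\rho$, and complex conjugation of functionals gives $\dim\operatorname{Hom}_H(\tilde\rho,\mathbb C)=\dim\operatorname{Hom}_H(\rho,\mathbb C)$. The product in \eqref{eq:gelfand} is at least $4$. Finally, every non-archimedean $F$ of characteristic zero has a quadratic extension, for example $F(\sqrt\varpi)$, and $[F^\times:\mathrm N(E^\times)]=2$, so such $q$ exist.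
\end{proof}

\begin{remark}
The hypothesis $q\notin\mathrm N(E^\times)$ was used twice. It makes the eigenvalues of $g_0$ in Proposition~\ref{prop:signs} different. It also makes $W_3$ anisotropic; if $q=\mathrm N(\beta)$, then $Q_3(1,\beta)=0$, the set $\Omega$ in Lemma~\ref{lem:aniso} is unbounded, and $W$ has Witt index $2$. That $F$ is non-archimedean was used throughout the calculus of distributions, above all in (D1), and already in Lemma~\ref{lem:orbits}: for $\mathbb C/\mathbb R$ the matrices $1$ and $-1$ in $V$ have the same determinant and lie in different orbits.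
\end{remark}

\section{Skew distributions and exact multiplicities}\label{sec:skew}

Call a bi-$H$-invariant distribution $R$ on $G$ \emph{skew} if $R\circ\sigma=-R$, where $(R\circ\sigma)(f)=R(f\circ\sigma)$, and let $\mathcal K$ be the space of skew distributions. We first show that $\dim\mathcal K$ bounds multiplicities, and then compute $\mathcal K$.

\subsection{Multiplicities and skew distributions}

Let $\rho$ be irreducible and admissible, $L=\operatorname{Hom}_H(\rho,\mathbb C)$, $L'=\operatorname{Hom}_H(\tilde\rho,\mathbb C)$, with dimensions $d,d'$, not yet known to be finite. For $\ell\in L$ and $\ell'\in L'$ let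
\[
R^\rho_{\ell,\ell'}(f)=(\ell\otimes\ell')(\rho(f)),\qquad\rho(f)\in\rho\otimes\tilde\rho .
\]
Translating $f$ to $g\mapsto f(h_1^{-1}gh_2)$ applies $\rho(h_1)\otimes\tilde\rho(h_2)$ to $\rho(f)$, so $R^\rho_{\ell,\ell'}$ is bi-$H$-invariant. Let $\mathcal R_\rho$ be the span of these distributions and let $\rho^*=\tilde\rho\circ\theta$. The next proposition uses only that $G$ is a unimodular $\ell$-group and that the involution $\theta$ fixes $H$ pointwise.

\begin{proposition}\label{prop:bessel}
\begin{enumerate}
\item[(a)] The map $L\otimes L'\to\mathcal R_\rho$ is bijective, and the spaces $\mathcal R_\rho$ for non-isomorphic $\rho$ are linearly independent.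
\item[(b)] If $\rho^*\not\cong\rho$, then $dd'\le\dim\mathcal K$.
\item[(c)] If $\rho^*\cong\rho$, then $d=d'$ and $\dim(\mathcal R_\rho\cap\mathcal K)=d(d-\varsigma)/2$ for a sign $\varsigma=\pm1$.
\end{enumerate}
In particular, if $\mathcal K=0$, then $dd'\le1$ for all $\rho$.
\end{proposition}

\begin{proof}
(a) The space $L\otimes L'$ embeds in the dual of $\rho\otimes\tilde\rho$, so both claims follow from (R3).

(b) The map $\sigma$ preserves Haar measure, since $G$ is unimodular and the modulus of $\theta$ is a positive number with square $1$. So $\rho(f\circ\sigma)=\int f(g)\rho(\theta(g)^{-1})\,dg$. The transpose of $\rho(\theta(g)^{-1})$ on $\tilde\rho$ is $\tilde\rho(\theta(g))=\rho^*(g)$; hence $\rho^*(f)\in\tilde\rho\otimes\rho$ is obtained from $\rho(f\circ\sigma)\in\rho\otimes\tilde\rho$ by exchanging the factors. As $\theta|_H=1$, the spaces of $H$-invariant functionals on $\rho^*$ and on its contragredient $\rho\circ\theta$ are $L'$ and $L$, and $R^\rho_{\ell,\ell'}\circ\sigma=R^{\rho^*}_{\ell',\ell}$. If $\rho^*\not\cong\rho$, then by (a) the map $R\mapsto R-R\circ\sigma$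 from $\mathcal R_\rho$ to $\mathcal K$ is injective.

(c) Let $\Xi:\rho\to\rho^*$ be an isomorphism and $B(x,y)=\langle\Xi y,x\rangle$. Then $B$ is nondegenerate and $B(\rho(g)x,\rho(\theta(g))y)=B(x,y)$; by (R2) this property determines $B$ up to a scalar. The form $(x,y)\mapsto B(y,x)$ has the same property, because $\theta^2=1$, so $B(y,x)=\varsigma B(x,y)$ with $\varsigma^2=1$. The map $\Xi$ is an $H$-isomorphism $\rho\to\tilde\rho$, so it identifies $L'$ with $L$. Write $\rho(f)=\sum v_i\otimes\Xi w_i$, that is, $\rho(f)x=\sum v_iB(x,w_i)$. From $B(\rho(g)x,y)=B(x,\rho(\sigma(g))y)$ we get $B(x,\rho(f\circ\sigma)y)=B(\rho(f)x,y)=\sum B(v_i,y)B(x,w_i)$, so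
\[
\rho(f\circ\sigma)y=\sum w_iB(v_i,y)=\varsigma\sum w_iB(y,v_i),
\]
and $\rho(f\circ\sigma)=\varsigma\sum w_i\otimes\Xi v_i$. Thus $\sigma$ acts on $\mathcal R_\rho\cong L\otimes L$ as $\varsigma$ times the exchange of factors. Its $(-1)$-eigenspace consists of the alternating tensors if $\varsigma=1$ and of the symmetric tensors if $\varsigma=-1$.

If $\mathcal K=0$, then $dd'=0$ in case (b), and $d(d-\varsigma)=0$ forces $d\le1$ in case (c).
\end{proof}

\subsection{Inversion on the non-closed double cosets}

Fix a Haar measure on $H$ and let $f^\flat(ge)=\int_Hf(gh)\,dh$ for $f\in\mathcal S(G)$. For $S\in\mathcal S^*(X)$ put $S^G(f)=S(f^\flat)$. It is standard that $f\mapsto f^\flat$ maps $\mathcal S(G)$ onto $\mathcal S(X)$, and nonnegative functions onto nonnegative functions, and that $S\mapsto S^G$ is a bijection onto the right $H$-invariant distributions on $G$. It matches $H$-invariant distributions with bi-$H$-invariant ones and positive with positive, and the support of $S^G$ is the preimage of the support of $S$. Put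
\[
M_{\epsilon,s}=m_{\epsilon,s}^G,\qquad\mathcal D_{\epsilon,s}=\{g:ge\in\epsilon e+N_s\},\qquad\mathcal D_\epsilon^0=\{g:ge=\epsilon e\},\qquad f^\vee(g)=f(g^{-1}).
\]
The action of $\theta$ can be read on $X$ by \eqref{eq:theta-e}, but inversion cannot, so we compute it on one representative of each double coset.

\begin{lemma}\label{lem:inverse-cosets}
$\mathcal D_{1,s}^{-1}=\mathcal D_{1,\chi(-1)s}$ and $\mathcal D_{-1,s}^{-1}=\mathcal D_{-1,\chi(-q)s}$.
\end{lemma}

\begin{proof}
Let $y=\mathrm{diag}(c,0)$ with $\chi(c)=s$, and let $u=2e\pm y$. Then $Q(u)=4q=b(e,u)$, so $r_u(e)=e-u$.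

For $\epsilon=1$ take $u=2e+y$ and $g=ue/(2q)$, which lies in $G$ by (S) and acts as $r_ur_e$. Then $ge=-r_u(e)=e+y$ and $g^{-1}e=r_er_u(e)=r_e(-e-y)=e-y\in e+N_{\chi(-1)s}$.

For $\epsilon=-1$ take $u=2e-y$ and $g=ue'/(2q)$, acting as $r_ur_{e'}$. Then $ge=r_u(e)=-e+y$ and $g^{-1}e=r_{e'}(-e+y)=-e+\mathrm{diag}(0,-qc)\in-e+N_{\chi(-q)s}$.
\end{proof}

Knowing how cosets are permuted determines the measures only up to positive constants, and a skew combination exists only if these constants are controlled. The symmetry $\eta$ shows that they equal $1$.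

\begin{lemma}\label{lem:inverse-measures}
If $\mathcal D_{\epsilon,s}^{-1}=\mathcal D_{\epsilon,s'}$, then $M_{\epsilon,s}(f^\vee)=M_{\epsilon,s'}(f)$ for all $f\in\mathcal S(G)$.
\end{lemma}

\begin{proof}
The distribution $f\mapsto M_{\epsilon,s}(f^\vee)$ is positive, nonzero and bi-$H$-invariant, so it is $S^G$ for a positive $H$-invariant $S$. The coset $\mathcal D_\epsilon^0$ is stable under inversion, so $S$ is supported in $\epsilon e+(N_{s'}\cup\{0\})$, and $S=\kappa m_{\epsilon,s'}+\kappa_0\delta_{\epsilon e}$ by Lemma~\ref{lem:cone}. For a positive measure $S_1$ on $X$ we have $\int_{\mathcal D_\epsilon^0}f\,dS_1^G=S_1(\{\epsilon e\})f^\flat(\epsilon e)$. So $M_{\epsilon,s}$ gives no mass to $\mathcal D_\epsilon^0$; hence neither does $S^G$, and $\kappa_0=0$. Thus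
\begin{equation}\label{eq:kappa}
M_{\epsilon,s}(f^\vee)=\kappa M_{\epsilon,s'}(f),\qquad\kappa>0 .
\end{equation}
If $s'=s$, applying \eqref{eq:kappa} twice gives $\kappa^2=1$. Let $s'=-s$. Extend $\eta$ to $W$ by $\eta e=e$. It induces an automorphism of the Clifford algebra, hence an $F$-automorphism $a$ of $G$ with $a(g)\cdot\eta x=\eta(g\cdot x)$ and $a(H)=H$. The differential of $a|_H$ preserves the Killing form and so has determinant $\pm1$; therefore $a$ preserves Haar measure on $H$, and $(f\circ a)^\flat(ge)=f^\flat(a(g)e)=f^\flat(\eta(ge))$. By \eqref{eq:eta}, $M_{\epsilon,\pm s}(f\circ a)=M_{\epsilon,\mp s}(f)$. Replacing $f$ by $f\circ a$ in \eqref{eq:kappa} and using $(f\circ a)^\vee=f^\vee\circ a$ gives $M_{\epsilon,-s}(f^\vee)=\kappa M_{\epsilon,s}(f)$. Together with \eqref{eq:kappa} for $f^\vee$ this yields $M_{\epsilon,s}(f)=\kappa M_{\epsilon,-s}(f^\vee)=\kappa^2M_{\epsilon,s}(f)$. In both cases $\kappa=1$.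
\end{proof}

\begin{proposition}\label{prop:K}
$\mathcal K=0$ if $\chi(q)=1$, and $\mathcal K=\mathbb C\,T_{-1}^G$ if $\chi(q)=-1$.
\end{proposition}

\begin{proof}
Let $R=S^G\in\mathcal K$. Apply Lemma~\ref{lem:noskew} to $\Gamma=H\times H$ acting on $Y=\{g:t(ge)\ne\pm1\}$, with $\pi(g)=t(ge)$ and $\beta=\sigma$. The fibers are single double cosets, $\pi\circ\sigma=\pi$ by Proposition~\ref{prop:good}, and $\sigma(h_1gh_2^{-1})=h_2\sigma(g)h_1^{-1}$. So $S$ is supported on $(e+\mathcal C)\sqcup(-e+\mathcal C)$, and by Lemma~\ref{lem:cone} the distribution $R$ lies in the space with basis the four $M_{\epsilon,s}$ and the two $\delta_{\epsilon e}^G$. We compute $\sigma$ on this basis.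

The measure $\delta_{\epsilon e}^G$ is positive and bi-invariant on the $\sigma$-stable double coset $\mathcal D_\epsilon^0$. By (D2), $\sigma$ multiplies it by some $\kappa>0$ with $\kappa^2=1$, so it is fixed. Next, $\theta|_H=1$ and \eqref{eq:theta-e} give $(f\circ\theta)^\flat=f^\flat\circ\vartheta$, and $\vartheta(\epsilon e+y)=\epsilon e-y$; by \eqref{eq:scale}, $M_{\epsilon,s}(f\circ\theta)=M_{\epsilon,\chi(-1)s}(f)$. Since $f\circ\sigma=(f\circ\theta)^\vee$, Lemmas~\ref{lem:inverse-cosets} and~\ref{lem:inverse-measures} give
\begin{align*}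
M_{1,s}(f\circ\sigma)&=M_{1,\chi(-1)s}(f\circ\theta)=M_{1,s}(f),\\
M_{-1,s}(f\circ\sigma)&=M_{-1,\chi(-q)s}(f\circ\theta)=M_{-1,\chi(q)s}(f).
\end{align*}
So $\sigma$ fixes all six basis elements if $\chi(q)=1$. If $\chi(q)=-1$, it exchanges $M_{-1,+}$ and $M_{-1,-}$ and fixes the others, and the $(-1)$-eigenspace is spanned by $M_{-1,+}-M_{-1,-}=T_{-1}^G$.
\end{proof}

Proposition~\ref{prop:K} alone does not decide the case $\chi(q)=-1$: Proposition~\ref{prop:bessel} allows $d=d'=2$ but does not force it. That this case occurs is the content of Sections~\ref{sec:weil} and~\ref{sec:semisimple}.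

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) If $\chi(q)=1$, then $\mathcal K=0$ and the pair is a Gelfand pair by Proposition~\ref{prop:bessel}. The converse is Theorem~\ref{thm:A}.

(2) Let $\chi(q)=-1$, so $\dim\mathcal K=1$. In case (b) of Proposition~\ref{prop:bessel}, $dd'\le1$. In case (c), $d(d-\varsigma)/2\le1$, so $d\le1$ if $\varsigma=-1$ and $d\le2$ if $\varsigma=1$. Hence $dd'>1$ is possible only with $d=d'=2$ and $\varsigma=1$, and then $\dim(\mathcal R_\rho\cap\mathcal K)=1$. The unitary representation found in the proof of Theorem~\ref{thm:A} has $dd'\ge4$, so it is such a representation; call it $\rho_0$. Two non-isomorphic ones would give two linearly independent elements of $\mathcal K$ by Proposition~\ref{prop:bessel}(a), so $\rho_0$ is unique.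

(3) The fixed-point group of $\theta^n=\theta\times\dots\times\theta$ is $H^n$. A double coset of $H^n$ in $G^n$ is a product of double cosets, and a product of nonempty sets is closed if and only if each factor is closed. The anti-involution acts factor by factor, so $(G^n,H^n,\theta^n)$ is good. The representation $\rho_0^{\boxtimes n}$ is irreducible and admissible by (R2), and $\operatorname{Hom}_{H^n}(\rho_0^{\boxtimes n},\mathbb C)$ contains $\operatorname{Hom}_H(\rho_0,\mathbb C)^{\otimes n}$, of dimension $2^n$. Its contragredient is $\tilde\rho_0^{\,\boxtimes n}$, to which the same bound applies. The product of the two dimensions is at least $4^n$.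
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ber}
Bernstein, Lecture Notes in Mathematics 1041.

\bibitem{BZ}
Bernstein and Zelevinsky, Russian Math. Surveys \textbf{31} (1976).

\bibitem{talk}
\emph{Gelfand Pairs and Invariant Distributions},
\texttt{http://www.wisdom.weizmann.ac.il/\allowbreak\textasciitilde{}aizenr/\allowbreak 5Talks/\allowbreak InvDist\_GelPairs\_usa.pdf}.

\end{thebibliography}
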